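# Complete intersections and loop space growth at abelian Sylow subgroups

## 1. Two smallness conditions on $BG$, tested on $p$-groups, $\Sigma_3$ and $A_4$

Let $G$ be a finite group, $p$ a prime, $k$ a field of characteristic $p$. Two conditions say that $G$ is "small at $p$": the ring $H^*(G,k)$ has as few relations as possible, or the homology of the loop space $\Omega BG_p^\wedge$ grows slowly. The natural first guess is that, for groups with abelian Sylow $p$-subgroups, these are the same condition. That is Conjecture 8.4 of "An Algebraic Model For Chains On $\Omega BG_p^\wedge$" (https://hopf.math.purdue.edu/Benson/loops.pdf):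

*If $G$ has abelian Sylow $p$-subgroups, then $H^*(G,k)$ is a complete intersection if and only if $H_*(\Omega BG_p^\wedge;k)$ has polynomial growth.*

Here $BG_p^\wedge$ is the Bousfield–Kan $p$-completion. Before testing the guess, we make the words precise.

**Definition (free algebras, regular sequences, CI).** A finitely generated free graded-commutative algebra $F$ is a polynomial algebra on finitely many even-degree generators tensored with an exterior algebra on finitely many odd-degree generators; for $p=2$ it is simply a polynomial algebra. Generators have positive degree. A sequence $f_1,\dots,f_c$ of homogeneous elements is *regular* if each $f_i$ is a non-zero-divisor modulo $f_1,\dots,f_{i-1}$ and the final quotient is nonzero. A graded-commutative algebra is a *complete intersection* (CI) if it is isomorphic to $F/(f_1,\dots,f_c)$ with $F$ as above and $f_1,\dots,f_c$ regular; $c=0$ is allowed.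

For example, $k[x,y]/(x^2)$ with $p=2$ is CI, and so is every free algebra.

**Definition (polynomial growth).** $H_*(\Omega BG_p^\wedge;k)$ has polynomial growth if there is a polynomial $P$ with $\dim_kH_n(\Omega BG_p^\wedge;k)\le P(n)$ for all $n\ge0$. We use the same phrase for other spaces.

To see growth fail: by the Bott–Samelson theorem $H_*(\Omega(S^2\vee S^3);k)$ is the tensor algebra on classes of degrees $1$ and $2$. Its dimension in degree $n$ is the number of ways to write $n$ as an ordered sum of $1$s and $2$s, a Fibonacci number: $1,1,2,3,5,8,\dots$ for $n=0,1,2,\dots$. This is exponential growth. Keep this space in mind.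

We use the following standard tools.

**Fact 1 ($p$-completion).** (a) For $G$ finite, $BG\to BG_p^\wedge$ is an isomorphism on mod $p$ homology. (b) A map inducing an isomorphism on mod $p$ homology induces an equivalence of $p$-completions. (c) $\pi_1(BG_p^\wedge)=G/O^p(G)$, the largest $p$-quotient of $G$; in particular $BG_p^\wedge$ is simply connected if $H^1(G,\mathbb F_p)=\mathrm{Hom}(G,\mathbb F_p)=0$. (d) $BQ$ for $Q$ a finite $p$-group and $K(\mathbb Z/p,2)$ are $p$-complete, and completion commutes with finite products. (e) (Mod $p$ fibre lemma.) If $F\to E\to B$ is a fibration with $B$ simply connected, then $F_p^\wedge\to E_p^\wedge\to B_p^\wedge$ is a fibration up to homotopy.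

**Fact 2 (bar complex).** Let $H$ be a graded algebra with $H^0=k$, $H^{<0}=0$, and let $H^+$ be its positive-degree part. Then $\mathrm{Tor}_i^H(k,k)$ is the homology of the complex with $i$-th term $(H^+)^{\otimes i}$ and differential $d[a_1|\cdots|a_i]=\sum_s\pm[a_1|\cdots|a_sa_{s+1}|\cdots|a_i]$. We write $\mathrm{Tor}_i^H(k,k)_j$ for the part of internal degree $j$. If $H^1=0$, every bar entry has degree at least $2$, so $\mathrm{Tor}_i^H(k,k)_j=0$ unless $j\ge 2i$. There is a Künneth formula $\mathrm{Tor}^{H\otimes H'}(k,k)=\mathrm{Tor}^H(k,k)\otimes\mathrm{Tor}^{H'}(k,k)$. From the obvious resolutions, $\mathrm{Tor}^{k[y]}(k,k)=\Lambda[\sigma y]$ and $\mathrm{Tor}^{\Lambda[x]}(k,k)=\Gamma[\sigma x]$ (divided powers), where $\sigma y,\sigma x$ have homological degree $1$ and internal degrees $|y|,|x|$.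

**Fact 3 (Eilenberg–Moore).** Let $X$ be simply connected with $H^n(X;k)$ finite-dimensional for all $n$. Then $H^*(\Omega X;k)\cong\mathrm{Tor}^{C^*(X;k)}(k,k)$, and a convergent spectral sequence starts at $\mathrm{Tor}_i^{H^*(X;k)}(k,k)_j$, which contributes to $H^{j-i}(\Omega X;k)$. We call $j-i$ the total degree. Hence
$$\dim_k H_n(\Omega X;k)=\dim_kH^n(\Omega X;k)\le\sum_i\dim_k\mathrm{Tor}_i^{H^*(X;k)}(k,k)_{n+i}.\tag{1}$$

Now the tests.

*$G=P$ an abelian $p$-group.* Here $BP_p^\wedge=BP$ and $\Omega BP\simeq P$ is discrete, so $H_*=k[P]$ sits in degree $0$: polynomial growth. The ring $H^*(P,k)$ is a tensor product of cohomology rings of cyclic groups, each of the form $\Lambda(x)\otimes k[t]$ ($p$ odd), $k[x]$ or $k[x,y]/(x^2)$ ($p=2$). So it is CI. The guess holds.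

*$G=\Sigma_3$, $p=3$.* Here $H^*(\mathbb Z/3,k)=\Lambda(x)\otimes k[t]$ with $|x|=1$, $|t|=2$. The involution acts by $-1$ on both generators, so
$$H^*(\Sigma_3,k)=\Lambda(xt)\otimes k[t^2],\qquad |xt|=3,\ |t^2|=4.$$
This is free, hence CI. Since $\mathrm{Hom}(\Sigma_3,\mathbb F_3)=0$, (1) applies. The group $\mathrm{Tor}$ is $\Gamma[\sigma(xt)]\otimes\Lambda[\sigma(t^2)]$ with generators of total degrees $2$ and $3$, so $\dim H_n(\Omega B(\Sigma_3)_3^\wedge;k)$ is at most the coefficient of $z^n$ in $(1+z^3)/(1-z^2)$, which is at most $1$. The guess holds.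

*$G=A_4$, $p=2$.* Enlarging $k$ does not change dimensions, so let $\mathbb F_4\subseteq k$. Then $H^*((\mathbb Z/2)^2,k)=k[a,b]$, with the generator of $\mathbb Z/3$ acting by $a\mapsto\omega a$, $b\mapsto\omega^2b$. A monomial $a^ib^j$ is invariant iff $i\equiv j$ mod $3$, so the invariants are generated by $u=ab$, $v=a^3$, $w=b^3$, and
$$H^*(A_4,k)=k[u,v,w]/(u^3-vw).$$
(The map from the right side is onto, and both sides have Hilbert series $(1+z^3)/((1-z^2)(1-z^3))$.) This is CI with one relation. For the polynomial ring $S=k[u,v,w]$ we have $\dim\mathrm{Tor}_i^S(k,k)=\binom3i$. Inequality (3) of Section 4 then gives $\dim\mathrm{Tor}_i\le\sum_j\binom3{i-2j}\le4$ for the quotient. As $H^1=0$, only $i\le n$ matters in (1), so $\dim H_n(\Omega B(A_4)_2^\wedge;k)\le4(n+1)$. The guess holds again.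

## 2. Theorems A and B: one implication holds, the other fails at $p=3$

If $P$ is a Sylow $p$-subgroup of $G$, its *automizer* is $W=N_G(P)/C_G(P)$. When $P$ is abelian, $P\le C_G(P)$, so $W$ is a $p'$-group, and it acts faithfully on $P$. For $\Sigma_3$ ($p=3$) and $A_4$ ($p=2$) it has order $2$ and $3$.

**Theorem A.** Let $p=3$, let $k$ be any field of characteristic $3$, and let $G$ be a finite group with Sylow $3$-subgroup $P\cong(\mathbb Z/3)^2$ and automizer $W\cong Q_8$ (for example $PSL_3(\mathbb F_4)$ or $(\mathbb Z/3)^2\rtimes Q_8$, of order $72$). Then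

* (i) $\dim_kH_n(\Omega BG_3^\wedge;k)\le4(n+1)^2$ for all $n\ge0$;
* (ii) $H^*(G,k)$ is not a complete intersection. Moreover $\dim_k\mathrm{Tor}_i^{H^*(G,k)}(k,k)\ge2^i$ for all $i$.

So Conjecture 8.4 is false; the implication that fails is "polynomial growth implies CI".

**Theorem B.** Let $G$ have abelian Sylow $p$-subgroup $P$.

1. If $H^*(G,k)$ is CI, then $H_*(\Omega BG_p^\wedge;k)$ has polynomial growth (any $p$).
2. If $P$ is cyclic (possibly trivial), then $H^*(G,k)$ is CI and $H_*(\Omega BG_p^\wedge;k)$ has polynomial growth. For $p=3$, if $G_0$ is as in Theorem A and $Q$ is any finite abelian $3$-group, then $G_0\times Q$ is a counterexample. Hence, for $p=3$, the conjecture holds for all groups with elementary abelian Sylow $3$-subgroups of rank $r$ if and only if $r\le1$.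
3. If $p=2$ and $P$ is elementary abelian, the conjecture is true.

These results do not settle which primes $p\ge5$ admit counterexamples, nor the case $p=2$ with $P$ not elementary abelian. Theorem B is not needed for Theorem A. We do the true implication first, because the attempt to reverse it shows where to look for a counterexample.

## 3. Replacing $G$ by $P\rtimes W$

Both sides of the conjecture depend only on $P$ with its $W$-action. This also lets us choose the most convenient $G$ for a given pair $(P,W)$.

**Lemma 1.** If $P$ is abelian, then $BG_p^\wedge\simeq B(P\rtimes W)_p^\wedge$ and $H^*(G,k)\cong H^*(P,k)^W$.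

*Proof.* By Swan's theorem, restriction $H^*(G,\mathbb F_p)\to H^*(N_G(P),\mathbb F_p)=H^*(P,\mathbb F_p)^W$ is an isomorphism. The group $P$ is a central Sylow subgroup of $C_G(P)$, so $C_G(P)=P\times O$ with $O$ a $p'$-group. As $O$ is the set of $p'$-elements of $C_G(P)$, it is characteristic there, hence normal in $N_G(P)$. The map $N_G(P)\to N_G(P)/O$ has $p'$-kernel, so it is a mod $p$ cohomology isomorphism. The quotient $N_G(P)/O$ has normal Sylow subgroup $PO/O\cong P$ with quotient $N_G(P)/PO=N_G(P)/C_G(P)=W$, so it is $P\rtimes W$ by Schur–Zassenhaus. Both maps $BG\leftarrow BN_G(P)\to B(P\rtimes W)$ are mod $p$ cohomology isomorphisms, hence mod $p$ homology isomorphisms (finite type), and Fact 1(b) applies. Extending scalars to $k$ gives the second claim. $\square$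

**Splitting off the trivial part.** The Eilenberg–Moore tool needs simple connectivity, so we separate the part of $P$ on which $W$ acts trivially. By coprime action $P=P_0\times P_1$ with $P_0=C_P(W)$ and $P_1=[P,W]=[P_1,W]$. Put
$$N_1=P_1\rtimes W,\qquad H_1=H^*(N_1,k)=H^*(P_1,k)^W,\qquad X_1=(BN_1)_p^\wedge .$$
Then $P\rtimes W=P_0\times N_1$, so Lemma 1 and Fact 1(d) give $BG_p^\wedge\simeq BP_0\times X_1$, and
$$H_*(\Omega BG_p^\wedge;k)=k[P_0]\otimes H_*(\Omega X_1;k),\qquad H^*(G,k)=H^*(P_0,k)\otimes H_1,\tag{2}$$
with $k[P_0]$ in degree $0$. Since $P_1=[P_1,W]$, the coinvariants of $W$ on $P_1$ are trivial, so $H^1(N_1,\mathbb F_p)=\mathrm{Hom}(P_1,\mathbb F_p)^W=0$. Hence $X_1$ is simply connected, and $H_1^1=0$.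

## 4. From complete intersections to polynomial growth

The bridge between ring and loop space is $\mathrm{Tor}$. We first control $\mathrm{Tor}$ over a CI.

**Lemma 2.** Let $F/(f_1,\dots,f_c)$ be a CI presentation. Then every $f_i$ has positive degree, is central, and for $p$ odd has even degree. If $H$ is CI, then $\dim\mathrm{Tor}_i^H(k,k)$ is bounded by a polynomial in $i$.

*Proof.* If $f_i$ has degree $0$, it is a scalar. If nonzero, it makes the quotient zero; if zero, it is a zero-divisor in a nonzero ring. Both are excluded. If $p$ is odd and $f_i$ has odd degree, then $f_i^2=0$ by graded commutativity, so a non-zero-divisor $f_i$ would be zero in a nonzero ring, again impossible. Even-degree elements are central; for $p=2$ everything is commutative.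

For $F$ itself, Fact 2 gives $\mathrm{Tor}^F(k,k)$ as a tensor product of finitely many algebras $\Lambda[\sigma y]$ and $\Gamma[\sigma x]$ with generators of homological degree $1$, so its dimension in homological degree $i$ is finite and polynomially bounded. It remains to see what one relation does. Let $B=A/(f)$, where $f$ is one of the relations, a non-zero-divisor in the preceding quotient $A$. From $0\to A\xrightarrow{f}A\to B\to0$ and $f\cdot k=0$, the space $\mathrm{Tor}_q^A(B,k)$ is one-dimensional for $q=0,1$ and zero otherwise. The positive-degree elements of $B$ act on it as zero for degree reasons. So the change-of-rings spectral sequence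
$$\mathrm{Tor}_a^B\bigl(k,\mathrm{Tor}_q^A(B,k)\bigr)\Rightarrow\mathrm{Tor}_{a+q}^A(k,k)$$
has two rows, each a copy of $\mathrm{Tor}^B(k,k)$, and yields exact sequences $\mathrm{Tor}_i^A(k,k)\to\mathrm{Tor}_i^B(k,k)\to\mathrm{Tor}_{i-2}^B(k,k)$, up to an internal shift. Iterating,
$$\dim\mathrm{Tor}_i^B(k,k)\le\sum_{j\ge0}\dim\mathrm{Tor}_{i-2j}^A(k,k).\tag{3}$$
Polynomial bounds therefore pass from $A$ to $B$, and we apply this $c$ times. $\square$

**Proof of Theorem B(1).** Let $H^*(G,k)$ be CI. By Lemma 2 and Künneth applied to (2), $\dim\mathrm{Tor}_i^{H_1}(k,k)\le\dim\mathrm{Tor}_i^{H^*(G,k)}(k,k)$ is polynomially bounded in $i$. Since $H_1^1=0$, Fact 2 says $\mathrm{Tor}_i^{H_1}(k,k)$ lives in internal degrees $\ge2i$, so in total degrees $\ge i$. Thus (1) for $X_1$ gives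
$$\dim H^n(\Omega X_1;k)\le\sum_{i\le n}\dim\mathrm{Tor}_i^{H_1}(k,k),$$
a polynomial bound, and (2) multiplies it by $|P_0|$. $\square$

**Proof of Theorem B(2), cyclic case.** By B(1) it suffices to show that $H^*(G,k)=H^*(P,k)^W$ is CI. If $P=1$ the ring is $k$. Let $P\ne1$. If $p=2$, then $\mathrm{Aut}(P)$ is a $2$-group, so $W=1$, and the ring is $k[x]$ or $k[x,y]/(x^2)$. If $p$ is odd, the kernel of $\mathrm{Aut}(P)\to\mathbb F_p^\times$ is a $p$-group, so $W$ embeds in $\mathbb F_p^\times$ and is cyclic of some order $m\mid p-1$. In $H^*(P,k)=\Lambda(x)\otimes k[t]$, the class $x$ comes from $\mathrm{Hom}(P,\mathbb F_p)$, and $t$ is the mod $p$ reduction of a generator of $H^2(P,\mathbb Z)=\mathrm{Hom}(P,\mathbb Q/\mathbb Z)$. So $W$ acts on both by the same character, of order $m$. Now $t^a$ is invariant iff $m\mid a$, and $xt^a$ iff $m\mid a+1$. Hence $H^*(G,k)=\Lambda(xt^{m-1})\otimes k[t^m]$, which is free. $\square$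

## 5. Reversing the argument, and the Eilenberg–Moore differentials

How would one prove the converse? The natural plan is to run the last proof backwards. Suppose $H_*(\Omega X_1;k)$ grows polynomially; deduce that $\mathrm{Tor}^{H_1}(k,k)$ grows polynomially; then conclude that $H_1$ is CI. For commutative noetherian local rings the second deduction is Gulliksen's theorem, so it is not the obstacle when $p=2$.

The first deduction is where the plan stops. Inequality (1) bounds the loop space *above* by $\mathrm{Tor}$. To bound $\mathrm{Tor}$ by the loop space one must exclude large cancellation by differentials. A clean way is to show that $C^*(X_1;k)$ is formal, that is, quasi-isomorphic as a dg algebra to its cohomology. A second grading can force this. For $p=2$ and $P_1$ elementary abelian, the trivial module over $k[v]/(v^2)$ has the resolution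
$$\cdots\to k[v]/(v^2)(-2)\to k[v]/(v^2)(-1)\to k[v]/(v^2),$$
so $\mathrm{Ext}^i$ lies in weight exactly $i$; Section 10 turns this into formality and proves B(3). For $p$ odd, over $k[v]/(v^p)$ the maps alternate between multiplication by $v$ and by $v^{p-1}$, so the generators of the minimal resolution have weights $0,1,p,p+1,2p,\dots$. Thus $\mathrm{Ext}^1$ has weight $1$ and $\mathrm{Ext}^2$ has weight $p\ne2$, and weights no longer lie on one line. Differentials are possible.

So a counterexample must have $\mathrm{Tor}$ of exponential growth, almost all of it cancelled. We want a cohomology ring that looks in low degrees like that of $S^2\vee S^3$, together with an independent method for the loop space that avoids $\mathrm{Tor}^{H^*(G,k)}(k,k)$. The method: by Lemma 1 we may change $G$ within its $3$-local type, and a good choice has a central extension by $\mathbb Z/3$ whose cohomology is a free algebra. Passing to that extension changes the loop space only by a factor $K(\mathbb Z/3,1)$, which cannot spoil polynomial growth.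

## 6. Invariants of $Q_8$ in degrees at most five

In this section we prove Theorem A(ii).

**Step 1: the module.** We first check that there is only one $3$-local type. Over $\mathbb F_3$ the irreducible representations of $Q_8$ are four of dimension $1$ and one of dimension $2$, which is absolutely irreducible: $8=4\cdot1+2^2$, and the last is realized by $Q_8\le SL_2(3)$. Modules are semisimple, since $3\nmid8$, and a sum of one-dimensional modules is not faithful because $Q_8$ is not abelian. So there is exactly one faithful $2$-dimensional $\mathbb F_3Q_8$-module. Hence, by Lemma 1, all groups $G$ of Theorem A have the same $P\rtimes W$ up to isomorphism, equivalent $BG_3^\wedge$ and isomorphic $H^*(G,k)$.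

Let $U=\mathrm{Hom}(P,k)$ and $W=Q_8$. Then $U$ is absolutely irreducible, $\det U=1$, the central element $-1\in Q_8$ acts as $-1$, and, as algebras with $W$-action,
$$H^*(P,k)=\Lambda(U)\otimes S(U),$$
with $\Lambda(U)$ generated in degree $1$ and $S(U)$ in degree $2$ (the Bockstein copy).

**Step 2: five degrees.** Let $H=H^*(G,k)=(\Lambda(U)\otimes S(U))^W$. We compute $H^1,\dots,H^5$.

* $H^1=U^W=0$.
* $H^2=(\Lambda^2U)^W\oplus U^W$ is one-dimensional, as $\Lambda^2U=\det U$ is trivial. Let $w$ span it.
* $H^3=(U\otimes U)^W\cong\mathrm{Hom}_W(U^*,U)$ is one-dimensional by Schur's lemma, since $U\cong U^*$ via the invariant alternating form. Let $\beta$ span it.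
* $H^4=(S^2U)^W\oplus(\Lambda^2U\otimes U)^W=0$. Indeed $U\otimes U=\Lambda^2U\oplus S^2U$ has a one-dimensional space of invariants, which is $\Lambda^2U$; and $-1$ acts as $-1$ on $\Lambda^2U\otimes U$.
* $H^5=(U\otimes S^2U)^W=0$, since $-1$ acts as $(-1)^3=-1$.

In degrees $0$ to $5$ this is exactly the cohomology of $S^2\vee S^3$.

**Step 3: $H$ is not CI.** We show that the four facts $H^1=0$, $H^2\ne0$, $\dim H^3=1$, $H^5=0$ already exclude CI. Suppose $H\cong F/I$ with $I=(f_1,\dots,f_c)$ a CI presentation. By Lemma 2 all $f_i$ have even positive degree. So an element of $I$ of odd degree is a sum of products $af_i$ with $|a|$ odd. Therefore: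

* $I^1=0$, so $F^1\cong H^1=0$.
* $I^3=F^1I^2=0$, so $F^3\cong H^3$ is one-dimensional. A monomial of degree $3$ contains an odd generator, and since $F^1=0$ that generator has degree at least $3$. So the monomial is itself a generator. Thus $F^3$ is spanned by an odd exterior generator, again called $\beta$.
* $I^5=F^1I^4+F^3I^2=\beta I^2$.

Since $H^5=0$, we have $\beta F^2\subseteq F^5=I^5=\beta I^2$. As $F^1=0$, the space $F^2$ is spanned by polynomial generators, so multiplication by the exterior generator $\beta$ is injective on $F^2$. Hence $F^2=I^2$, that is, $H^2=0$, a contradiction.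

**Step 4: $\dim\mathrm{Tor}_i^H(k,k)\ge2^i$.** We find the tensor algebra of $S^2\vee S^3$ inside $\mathrm{Tor}$. Let $R'=k\oplus kw\oplus k\beta\subset H$. All products of positive-degree elements vanish: $w^2\in H^4=0$, $w\beta\in H^5=0$, and $\beta^2=0$ because $|\beta|$ is odd. So $R'$ is a subalgebra, and its bar complex is $\bigoplus_i(R'^+)^{\otimes i}$ with zero differential. Let $\pi:H^+\to R'^+=H^2\oplus H^3$ be the projection onto degrees $2$ and $3$. It vanishes on $(H^+)^2$, which lives in degrees $\ge4$ because $H^1=0$. Each term of the bar differential of $H$ has an entry in $(H^+)^2$, so the maps $\pi^{\otimes i}$ form a chain map $\mathrm{Bar}(H)\to\mathrm{Bar}(R')$. The composite $\mathrm{Bar}(R')\to\mathrm{Bar}(H)\to\mathrm{Bar}(R')$ is the identity, so $(R'^+)^{\otimes i}$, of dimension $2^i$, embeds in $\mathrm{Tor}_i^H(k,k)$. This proves Theorem A(ii). $\square$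

Step 4 shows that non-CI is not an artefact of the definition: $H$ violates any notion of CI that forces polynomial growth of $\mathrm{Tor}^H(k,k)$.

## 7. The automizer of a Sylow $3$-subgroup of $PSL_3(\mathbb F_4)$

By Step 1 of Section 6 it is enough to prove A(i) for one group of the right type. Our choice is $PSL_3(4)=PSL_3(\mathbb F_4)$, because it comes with the central extension $SL_3(4)$. Here we check that it has the right type.

**Step 1: a Sylow subgroup.** We have $|PSL_3(4)|=20160=2^6\cdot3^2\cdot5\cdot7$, so Sylow $3$-subgroups have order $9$. Let $\omega\in\mathbb F_4$ have order $3$, index a basis $e_0,e_1,e_2$ of $\mathbb F_4^3$ by $\mathbb Z/3$, and put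
$$ce_i=e_{i+1},\qquad de_i=\omega^ie_i .$$
Both have determinant $1$ and order $3$, and $dc=\omega\,cd$, so their commutator is a scalar of order $3$. The element $c^id^j$ is scalar only for $i=j=0$: if $i\ne0$ it moves the basis lines, and $d^j$ is scalar only for $j=0$. So the images of $c,d$ generate a subgroup $P\cong(\mathbb Z/3)^2$ of order $9$, a Sylow $3$-subgroup. Its full preimage in $SL_3(4)$ is $E=\langle c,d\rangle$, since $Z(SL_3(4))=\langle\omega I\rangle\subset E$. Hence $N_{PSL_3(4)}(P)$ is the image of $N_{SL_3(4)}(E)$.

**Step 2: $|W|\le8$.** If $g\in SL_3(4)$ normalizes $E$, conjugation by $g$ preserves the nondegenerate alternating commutator pairing $P\times P\to\langle\omega I\rangle$, because $\omega I$ is central. So $W\le SL_2(3)$, a group of order $24$. As $W$ is a $3'$-group, $|W|\le8$.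

**Step 3: $W$ contains $Q_8$.** We exhibit two elements, writing $P$ additively. Let $Fe_j=\sum_i\omega^{ij}e_i$. This is a Vandermonde matrix, and in $\mathbb F_4$
$$\det F=(\omega-1)(\omega^2-1)(\omega^2-\omega)=\omega^2\cdot\omega\cdot1=1 .$$
Moreover $cFe_j=\sum_i\omega^{ij}e_{i+1}=\omega^{-j}Fe_j$ and $dFe_j=\sum_i\omega^{i(j+1)}e_i=Fe_{j+1}$, that is, $cF=Fd^{-1}$ and $dF=Fc$. So $x\mapsto F^{-1}xF$ induces on $P$
$$J:\ c\mapsto-d,\quad d\mapsto c,$$
and $J\in W$. Next let $D=\mathrm{diag}(1,1,\omega)\in GL_3(4)$. Then $DdD^{-1}=d$, while $DcD^{-1}$ sends $e_0\mapsto e_1$, $e_1\mapsto\omega e_2$, $e_2\mapsto\omega^{-1}e_0=\omega^2e_0$, so $DcD^{-1}=cd$. Thus $D$ normalizes $E$ and induces $u:c\mapsto c+d,\ d\mapsto d$. The element $DF^{-1}D^{-1}$ has determinant $1$, normalizes $E$, and induces $K=uJu^{-1}$. Since $u^{-1}(c)=c-d$,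
$$K(c)=uJ(c-d)=u(-d-c)=-c-2d=-c+d,\qquad K(d)=uJ(d)=u(c)=c+d,$$
and $K\in W$. Now $J^2=-1$, hence $K^2=uJ^2u^{-1}=-1$, and
$$JK(c)=J(-c+d)=c+d,\quad KJ(c)=K(-d)=-c-d,$$
$$JK(d)=J(c+d)=c-d,\quad KJ(d)=K(c)=-c+d .$$
So $JK=-KJ$. These relations define a surjection $Q_8\to\langle J,K\rangle$; it is injective because $-1\ne1$ on $P$ and every nontrivial normal subgroup of $Q_8$ contains its central involution. By Step 2, $W=\langle J,K\rangle\cong Q_8$. $\square$

## 8. The loop space of $BPSL_3(4)_3^\wedge$ through $SL_3(4)$

Now we prove Theorem A(i), with $G=PSL_3(4)$. Dimensions do not change under extension of scalars, so take coefficients $\mathbb F_3$ and write $H^*(-)=H^*(-;\mathbb F_3)$. We write $P[\,]$ for polynomial algebras.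

**Step 1: $H^*(SL_3(4))\cong P[c_2,c_3]\otimes\Lambda[e_2,e_3]$ with $|c_i|=2i$, $|e_i|=2i-1$.** The purpose is to find a free algebra. Quillen (Ann. of Math. 96 (1972), 552–586) computes $H^*(GL_n(\mathbb F_q);\mathbb F_\ell)$; for $\ell$ odd dividing $q-1$, here $\ell=3$ and $q=4$, it gives
$$H^*(GL_3(4))=P[c_1,c_2,c_3]\otimes\Lambda[e_1,e_2,e_3].$$
To remove $c_1,e_1$, consider the fibration
$$BSL_3(4)\to BGL_3(4)\xrightarrow{\det}B\mathbb F_4^\times=B\mathbb Z/3,\qquad H^*(B\mathbb Z/3)=\Lambda[e]\otimes P[c].$$
The determinant is split by $\lambda\mapsto\mathrm{diag}(\lambda,1,1)$, so $\det^*$ is injective. Since $H^1(GL_3(4))=\langle e_1\rangle$ and $H^2(GL_3(4))=\langle c_1\rangle$, the classes $\det^*e$ and $\det^*c$ are nonzero multiples of $e_1$ and $c_1$. So $H^*(GL_3(4))$ is free over $H^*(B\mathbb Z/3)$. The Eilenberg–Moore spectral sequence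
$$\mathrm{Tor}_{H^*(B\mathbb Z/3)}\bigl(H^*(GL_3(4)),\mathbb F_3\bigr)\Rightarrow H^*(SL_3(4))$$
converges by Dwyer (*Strong convergence of the Eilenberg–Moore spectral sequence*, 1974), since the $3$-group $\pi_1(B\mathbb Z/3)$ acts nilpotently on the finite-dimensional spaces $H_i(SL_3(4);\mathbb F_3)$. By freeness it is concentrated in $\mathrm{Tor}_0$, so restriction gives a ring isomorphism $H^*(GL_3(4))/(e_1,c_1)\cong H^*(SL_3(4))$.

**Step 2: the loop space of $Y=BSL_3(4)_3^\wedge$.** As $SL_3(4)$ is perfect, $Y$ is simply connected, with $H^*(Y)=H^*(SL_3(4))$. By Fact 2,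
$$\mathrm{Tor}^{H^*(Y)}(\mathbb F_3,\mathbb F_3)=\Lambda[\sigma c_2,\sigma c_3]\otimes\Gamma[\sigma e_2,\sigma e_3],$$
with generators of total degrees $3,5,2,4$. So (1) gives
$$\dim H_n(\Omega Y)\le p_n,\qquad\sum_np_nz^n=\frac{(1+z^3)(1+z^5)}{(1-z^2)(1-z^4)}.\tag{4}$$

**Step 3: descent to $PSL_3(4)$.** Now we pass from the extension to the quotient. The central extension $\mathbb Z/3\to SL_3(4)\to PSL_3(4)$ gives a fibration $BSL_3(4)\to BPSL_3(4)\to K(\mathbb Z/3,2)$ with simply connected base. By Fact 1(d),(e), $Y\to BPSL_3(4)_3^\wedge\to K(\mathbb Z/3,2)$ is a fibration up to homotopy. Looping it,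
$$\Omega Y\to\Omega BPSL_3(4)_3^\wedge\to K(\mathbb Z/3,1).$$
The Serre spectral sequence has $E^2_{ij}=H_i(\mathbb Z/3;H_j(\Omega Y))$, possibly with twisted coefficients. The trivial $\mathbb F_3[\mathbb Z/3]$-module has a free resolution with every term of rank $1$, so $\dim E^2_{ij}\le\dim H_j(\Omega Y)$ whatever the action. Hence
$$\dim H_n(\Omega BPSL_3(4)_3^\wedge)\le\sum_{j\le n}p_j,\tag{5}$$
the coefficient of $z^n$ in $\dfrac{(1+z^3)(1+z^5)}{(1-z)(1-z^2)(1-z^4)}$. The coefficient of $z^m$ in $\dfrac1{(1-z)(1-z^2)(1-z^4)}$ is the number of pairs $i,j\ge0$ with $2i+4j\le m$, which is at most $(m+1)^2$. The numerator $(1+z^3)(1+z^5)$ has four terms with coefficient $1$, so the right side of (5) is at most $4(n+1)^2$. This proves Theorem A(i), and with Section 6 the conjecture is disproved. $\square$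

## 9. The cancelled classes, and products with $3$-groups

Let $X=BPSL_3(4)_3^\wedge$. It is instructive to see the failure of the plan of Section 5 in numbers. By Step 4 of Section 6, $\mathrm{Tor}^H(k,k)$ contains the words in $[w]$ and $[\beta]$, of total degrees $2-1=1$ and $3-1=2$. In total degrees $0,\dots,5$ these words number $1,1,2,3,5,8$. From (4), $p_0,\dots,p_5=1,0,1,1,2,2$, so the bounds (5) are $1,1,2,3,5,7$. Through degree $4$ the loop space has room for all the words; in degree $5$ it has not. So the Eilenberg–Moore spectral sequence of $X$ has a nonzero differential entering or leaving total degree $5$. In particular $C^*(X;k)$ is not formal: otherwise the argument of Step d in Section 10 would give $\dim H^5(\Omega X;k)\ge8$. (That argument works over any field and for any simply connected space of finite type: it uses only $H^{<0}=0$, $H^0=k$, $H^1=0$.)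

**Proof of Theorem B(2), products.** Let $G_0$ be as in Theorem A and $Q$ a finite abelian $3$-group. The Sylow $3$-subgroup of $G_0\times Q$ is abelian. By Fact 1(d), $\Omega B(G_0\times Q)_3^\wedge\simeq\Omega(BG_0)_3^\wedge\times Q$, whose homology in degree $n$ has dimension at most $4|Q|(n+1)^2$. But by Künneth $\mathrm{Tor}_i^{H^*(G_0\times Q,k)}(k,k)\supseteq\mathrm{Tor}_i^{H^*(G_0,k)}(k,k)$ has dimension at least $2^i$, so $H^*(G_0\times Q,k)$ is not CI by Lemma 2. With $Q=(\mathbb Z/3)^{r-2}$ this gives a counterexample whose Sylow $3$-subgroup is elementary abelian of rank $r$, for each $r\ge2$. For $r\le1$ the Sylow subgroup is cyclic and the cyclic case applies. $\square$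

## 10. Formality for $p=2$ and elementary abelian $P$

Here the plan of Section 5 works, and we carry it out to prove Theorem B(3). Let $p=2$, let $P$ be elementary abelian, and use the notation of Section 3: $N=N_1=P_1\rtimes W$, $U_1=\mathrm{Hom}(P_1,k)$ in degree $1$, and $R=H_1=S(U_1)^W$. Signs play no role, and $|W|$ is odd.

**Step a: a weight grading on $kN$.** The aim is a grading on the group algebra for which $\mathrm{Ext}^i$ has weight $i$. Let $\mathfrak J$ be the augmentation ideal of $kP_1$. Every element of $\mathfrak J$ squares to zero, since $(\sum c_gg)^2=\sum c_g^2g^2=(\sum c_g)^2$. By Maschke, choose a $W$-stable complement $V$ of $\mathfrak J^2$ in $\mathfrak J$; since $kP_1=k[x_1,\dots,x_r]/(x_i^2)$ with $x_i=g_i-1$ for a basis $g_i$ of $P_1$, $\dim V=\operatorname{rank}P_1$. As $\mathfrak J$ is nilpotent and $\mathfrak J=V+\mathfrak J^2$, $V$ generates $kP_1$. So there is a surjective $W$-equivariant algebra map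
$$B:=S(V)/(v^2:v\in V)\to kP_1 .$$
In characteristic $2$ squaring is additive on $S(V)$, so the squares of a basis generate the relations, and $B$ is a tensor product of algebras $k[v]/(v^2)$. Both sides have dimension $2^{\dim V}$; the map is an isomorphism. Hence $kN\cong A:=B\rtimes W$ as augmented algebras, and $A$ is graded with $V$ in weight $1$ and $A_0=kW$ semisimple.

Say that a map of graded modules has weight $j$ if it lowers weights by $j$. Tensoring the resolutions of Section 5 gives a resolution of $k$ over $B$ whose $i$-th term is free on generators of weight $i$, so $\mathrm{Ext}_B^i(k,k)$ has weight exactly $i$. A graded projective resolution $Q_\bullet$ of $k$ over $A$ is one over $B$, because $A$ is free over $B$. Also $\mathrm{Hom}_A(Q_\bullet,k)=\mathrm{Hom}_B(Q_\bullet,k)^W$, and taking $W$-invariants is exact. So $\mathrm{Ext}_A^i(k,k)=\mathrm{Ext}_B^i(k,k)^W$ has weight exactly $i$.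

**Step b: cochains as an endomorphism algebra.** To use the weights we replace $C^*(BN;k)$ by a dg algebra on which they act. Let $C=C_*(EN;k)$, a complex of free $kN$-modules resolving $k$, with equivariant coassociative Alexander–Whitney diagonal $\Delta$ and augmentation $\varepsilon$. Then $C^*(BN;k)=\mathrm{Hom}_{kN}(C,k)$. For $f$ in it put $\psi_f=(1\otimes f)\Delta\in\mathrm{End}_{kN}(C)$. Then
$$\psi_g\psi_f=(1\otimes g)\Delta(1\otimes f)\Delta=(1\otimes g\otimes f)(\Delta\otimes1)\Delta=(1\otimes g\otimes f)(1\otimes\Delta)\Delta=\psi_{g\smile f},$$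
and $\psi_\varepsilon=1$. As $\Delta$ is a chain map, $\psi$ is a map of dg algebras. The map $\varepsilon_*:\mathrm{End}_{kN}(C)\to\mathrm{Hom}_{kN}(C,k)$ is a quasi-isomorphism, because $C$ is a bounded below complex of projectives and $\varepsilon:C\to k$ is a quasi-isomorphism. Since $\varepsilon\psi_f=f$, we have $\varepsilon_*\psi=1$, so $\psi$ is a quasi-isomorphism.

The resolution may be changed. Let $Q_\bullet$ be another projective resolution, $h:Q_\bullet\to C$ a homotopy equivalence, and $\mathcal T$ the dg algebra of endomorphisms of $\mathrm{Cone}(h)$ preserving the subcomplex $C$. Restricting to $C$, and passing to the quotient $\mathrm{Cone}(h)/C=Q_\bullet[1]$, give dg algebra maps $\mathcal T\to\mathrm{End}(C)$ and $\mathcal T\to\mathrm{End}(Q_\bullet[1])=\mathrm{End}(Q_\bullet)$. Both are surjective, because $C\subset\mathrm{Cone}(h)$ splits as graded modules. The kernel of the first consists of the maps vanishing on $C$, that is $\mathrm{Hom}(Q_\bullet[1],\mathrm{Cone}(h))$. The kernel of the second consists of the maps with image in $C$, that is $\mathrm{Hom}(\mathrm{Cone}(h),C)$.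 Both are acyclic, since $\mathrm{Cone}(h)$ is contractible. So $\mathrm{End}(C)$ and $\mathrm{End}(Q_\bullet)$ are linked by quasi-isomorphisms of dg algebras.

**Step c: formality.** Now the weights do their work. Let $Q_\bullet\to k$ be a graded resolution by finitely generated graded projective $A$-modules, and let
$$\mathcal E^{i,j}=\prod_n\mathrm{Hom}_A(Q_n,Q_{n-i})_j\quad(\text{maps of weight }j),\qquad\mathcal E=\bigoplus_{i,j}\mathcal E^{i,j}\subset\mathrm{End}_A(Q_\bullet).$$
This is a sub-dg-algebra. Both $\mathcal E$ and $\mathrm{End}_A(Q_\bullet)$ map quasi-isomorphically to $\mathrm{Hom}_A(Q_\bullet,k)=\bigoplus_j\mathrm{Hom}_A(Q_\bullet,k)_j$. For $\mathcal E$ one sees this for each $j$ separately, in the category of graded modules, where $Q_\bullet$ is a bounded below complex of projectives; then one sums over $j$. So $\mathcal E\subset\mathrm{End}_A(Q_\bullet)$ is a quasi-isomorphism. With Step b, and since $BN\to X_1$ is a mod $2$ cohomology isomorphism, $\mathcal E$, $C^*(BN;k)$ and $C^*(X_1;k)$ are linked by quasi-isomorphisms of dg algebras; in particular $H(\mathcal E)\cong R$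 as algebras.

The differential raises $i$ by $1$ and preserves $j$, and by Step a $H^{i,j}(\mathcal E)=0$ for $i\ne j$. Let $Z$ denote cocycles, and put
$$\mathcal E'=\bigoplus_{i<j}\mathcal E^{i,j}\oplus\bigoplus_jZ^{j,j}.$$
It contains $1$, is closed under products ($i<j$ and $i'\le j'$ give $i+i'<j+j'$) and under $d$ (as $d\mathcal E^{j-1,j}\subset Z^{j,j}$). For each $j$ it is the truncation of $\mathcal E^{*,j}$ in degrees $\le j$, so $\mathcal E'\subset\mathcal E$ is a quasi-isomorphism. The map $\mathcal E'\to H(\mathcal E)=R$ that kills the parts with $i<j$, which form an ideal of the algebra, and sends $Z^{j,j}$ to its cohomology, is multiplicative, commutes with differentials and is a quasi-isomorphism. So $C^*(X_1;k)$ is linked to $R$, with zero differential, by quasi-isomorphisms of dg algebras.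

**Step d: the module $k$ is unique, and $H^*(\Omega X_1)$ equals $\mathrm{Tor}^R$.** To compare $\mathrm{Tor}$ over the two algebras, we must know that the module $k$ corresponds to $k$.

*Claim.* Let $\mathcal A$ be a dg algebra with $H(\mathcal A)\cong R$, where $R^{<0}=0$, $R^0=k$, $R^1=0$. Any two left (or any two right) dg $\mathcal A$-modules $M,M'$ with cohomology $k$ concentrated in degree $0$ are quasi-isomorphic.

We build a semifree $\mathcal P=\bigcup_n\mathcal P(n)\to M$. Let $\mathcal P(0)=\mathcal A\to M$ send $1$ to a cocycle generating $H^0(M)$. On cohomology this is surjective, with kernel $K_0=R^+$ in degrees $\ge2$. Suppose $H(\mathcal P(n))\to H(M)$ is surjective with kernel $K_n$ in degrees $\ge2$. For each $x$ in a homogeneous basis of $K_n$ attach a free generator $g_x$ of degree $|x|-1\ge1$, whose boundary is a cocycle $z_x$ representing $x$. The image of $z_x$ in $M$ is a coboundary, so the map extends. The long exact sequence of $0\to\mathcal P(n)\to\mathcal P(n+1)\to\bigoplus_x\mathcal A g_x\to0$ has connecting map $\bigoplus_xRg_x\to H(\mathcal P(n))$, $g_x\mapsto x$.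 Its image is $K_n$, since $K_n$ is an $R$-submodule; so $H(\mathcal P(n))/K_n=H(M)=k$. Let $L$ be its kernel, graded by the degree of the target. In degrees $\le3$, as $|x|\ge2$ and $R^1=0$, only scalar coefficients occur, and the $x$ are linearly independent. So $L$ lies in degrees $\ge4$. Now $H(\mathcal P(n+1))$ is an extension of $L$, shifted down by one, by $k$. The map to $H(M)$ is an isomorphism on $k$, so it is surjective, and its kernel $K_{n+1}\cong L$ (shifted) lies in degrees $\ge3$. The construction continues. Each $K_n\to K_{n+1}$ is zero because the $x$ have become boundaries, so the kernel of $H(\mathcal P)\to H(M)$, which is $\varinjlim K_n$, is zero, and $\mathcal P\to M$ is a quasi-isomorphism.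

Now map $\mathcal P$ to $M'$: send $1\in\mathcal P(0)$ to a cocycle generating $H^0(M')$ and extend over the cells. The obstruction for a cell of degree $d\ge1$ lies in $H^{d+1}(M')=0$. The resulting map takes the class of $1$, which spans $H(\mathcal P)=k$, to a generator of $H(M')$, so it is a quasi-isomorphism. This proves the claim.

Restriction along a quasi-isomorphism of dg algebras is an equivalence of derived categories that is compatible with derived tensor products and preserves cohomology. So the left and right modules $k$ over $C^*(X_1;k)$ correspond, along the chain of Step c, to $R$-modules with cohomology $k$ in degree $0$, and these are quasi-isomorphic to the usual $k$ by the claim. Hence $\mathrm{Tor}^{C^*(X_1;k)}(k,k)\cong\mathrm{Tor}^R(k,k)$. Since $X_1$ is simply connected of finite type over $k$, Fact 3 gives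
$$H^n(\Omega X_1;k)\cong\bigoplus_i\mathrm{Tor}_i^R(k,k)_{n+i}.\tag{6}$$
This replaces the inequality (1) by an equality.

**Step e: internal degrees grow linearly.** Equality (6) bounds $\mathrm{Tor}$ by total degree; we want a bound by homological degree, so we confine $\mathrm{Tor}_i^R$ to finitely many internal degrees. Let $\theta=(\theta_\ell)$ be a homogeneous system of parameters of $R$. It is also one for $S(U_1)$, which is integral over $R$; as $S(U_1)$ is a polynomial ring, it is Cohen–Macaulay, hence free over $k[\theta]$. Since $|W|$ is odd, averaging makes $R$ a graded direct summand of $S(U_1)$ over $k[\theta]$, so $R$ is free over $k[\theta]$, and $\theta$ is a regular sequence in $R$. Let $\bar R=R/(\theta)$. It is finite-dimensional; choose $C\ge1$ with $\bar R^j=0$ for $j>C$. By the bar complex, $\mathrm{Tor}_a^{\bar R}(k,k)$ lives in internal degrees $\le Ca$. The Koszul complex resolves $\bar R$ over $R$, so $\mathrm{Tor}_q^R(\bar R,k)=\Lambda^q(\sigma\theta)$, with $\sigma\theta_\ell$ in internal degree $|\theta_\ell|$. Because $R$ is commutative, it acts on this through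 either variable, so $\bar R^+$ acts as zero. The change-of-rings spectral sequence
$$\mathrm{Tor}_a^{\bar R}(k,k)\otimes\Lambda^q(\sigma\theta)\Rightarrow\mathrm{Tor}_{a+q}^R(k,k)$$
shows, with $D=\sum_\ell|\theta_\ell|$,
$$\mathrm{Tor}_i^R(k,k)_j\ne0\ \Longrightarrow\ 2i\le j\le Ci+D,\tag{7}$$
where the lower bound is Fact 2 with $R^1=0$.

**Step f: Gulliksen's theorem and the return to graded rings.** Suppose $H_*(\Omega BG_2^\wedge;k)$ has polynomial growth. By (2), so does $H_*(\Omega X_1;k)$. By (6), $\mathrm{Tor}_i^R(k,k)_j$ is a summand of $H^{j-i}(\Omega X_1;k)$, and by (7) $j-i\le(C-1)i+D$ when it is nonzero. Hence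
$$\dim\mathrm{Tor}_i^R(k,k)\le\sum_{n\le(C-1)i+D}\dim H^n(\Omega X_1;k)$$
is polynomially bounded in $i$. Let $\mathfrak m=R^+$; then $\mathrm{Tor}_i^{R_{\mathfrak m}}(k,k)=\mathrm{Tor}_i^R(k,k)$. Gulliksen's theorem (Math. Scand. 47 (1980), 5–20; see also Avramov, *Infinite free resolutions*, Thm 8.1.2) says that a noetherian local ring whose residue field has polynomially bounded Betti numbers is a complete intersection. So $R_{\mathfrak m}$ is one.

It remains to descend to the graded ring. Write $R=S/I$ minimally with $S$ a graded polynomial ring, and take a minimal homogeneous generating set of $I$. It becomes a minimal generating set of the ideal $I_{S^+}$ of the regular local ring $S_{S^+}$, since both are counted by $\dim I/S^+I$. As $R_{\mathfrak m}=S_{S^+}/I_{S^+}$ is a complete intersection, $I_{S^+}$ is generated by a regular sequence, and hence every minimal generating set of it is one. So the Koszul homology of our generators over $S$, in positive homological degrees, vanishes after localizing at $S^+$. It consists of finitely generated graded $S$-modules, so it is zero by the graded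 Nakayama lemma. As the generators are homogeneous of positive degree, vanishing Koszul homology means that they form a regular sequence in $S$. Thus $R$ is CI. By (2), $H^*(G,k)=H^*(P_0,k)\otimes R$ is a polynomial ring over $R$, because $P_0$ is an elementary abelian $2$-group, so it is CI as well: add the new variables to $S$ and keep the same regular sequence. The converse implication is Theorem B(1). $\square$
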